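\title{Every Outerplanar Graph Has a Planar Lombardi Drawing}

\begin{abstract}
A planar Lombardi drawing of a graph is a crossing-free drawing in which every edge is a circular arc and the edges at every vertex are equally spaced. We prove that every finite simple outerplanar graph has such a drawing, and that every outerplane embedding is realized by one. More generally, for any integers $d_v\ge\deg(v)$, consecutive edges at $v$ can be made to meet at the angle $2\pi/d_v$. The proof reduces to blocks, triangulates a block, prescribes all corner angles, and cuts the triangulated polygon into pieces of at most three circular triangles that are drawn at very different scales.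
\end{abstract}

\section{Introduction}

All graphs in this paper are finite and simple. A \emph{Lombardi drawing} of a graph places the vertices at distinct points of the plane, draws every edge as a circular arc or a straight segment between its endpoints, and gives every vertex $v$ \emph{perfect angular resolution}: the tangent directions of the edges at $v$ are equally spaced, so that consecutive ones make the angle $2\pi/\deg(v)$. The drawing is \emph{planar} if edges meet only at common endpoints.

The smallest angle between two edges at $v$ is at most $2\pi/\deg(v)$ in any drawing, so the condition asks every vertex to separate its edges as well as it can. Straight segments cannot do this: a triangle would need three angles equal to $\pi$. Circular arcs can, since any cycle may be drawn on a circle. Still, not every planar graph has a planar Lombardi drawing, and characterizing the graphs that do is an open question. A graph is \emph{outerplanar} if it has a plane embedding with all vertices on the outer face; such an embedding is called \emph{outerplane}. The question whether every outerplanar graph has a planar Lombardi drawing is posed in \cite{dagstuhl}.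

An outerplanar graph is assembled from edges and cycles in a tree-like way, and this suggests an induction: draw a part, then attach the next face on the outside, very small. But a face attached along an edge $vw$ cannot be small. It must reach both $v$ and $w$, its angles there are prescribed, and the room left on the outside of $v$ may be as little as $2\pi/\deg(v)$. What one can do is concentrate the new face, with everything beyond it, near one of the two endpoints. We show that this freedom suffices.

An embedding determines a \emph{rotation} at every vertex, the counterclockwise cyclic order of its edges. A crossing-free drawing \emph{realizes} an outerplane embedding if it has the same rotations, the outer face of each component is bounded by the same closed walk as in the embedding, and each component lies in the outer face of all others. In particular, all vertices are on the outer face.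

\begin{theorem}\label{thm:main}
Let $G$ be a finite simple graph with a given outerplane embedding, and let $d_v\ge\deg(v)$ be integers. Then $G$ has a drawing without crossings, with all edges circular arcs or segments, that realizes the given embedding and in which, at every vertex $v$ with $\deg(v)\ge1$, the edges can be listed in rotational order so that consecutive ones make the angle $2\pi/d_v$.
\end{theorem}

If $d_v=\deg(v)$, the angle from the last listed edge to the first is $2\pi-(\deg(v)-1)\,2\pi/\deg(v)=2\pi/\deg(v)$ as well. This answers the question.

\begin{corollary}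
Every finite simple outerplanar graph has a planar Lombardi drawing; indeed every outerplane embedding is realized by one.
\end{corollary}

The parameters $d_v$ are forced by the reduction to blocks: a block $B$ of $G$ must be drawn with the angles $2\pi/\deg_G(v)$, not $2\pi/\deg_B(v)$.

Section~\ref{sec:arcs} sets up coordinates and draws one small graph by hand; the two-scale picture found there drives the whole proof. Section~\ref{sec:blocks} reduces Theorem~\ref{thm:main} to $2$-connected graphs, and Section~\ref{sec:angles} turns such a graph into a triangulated polygon with prescribed corner angles. Sections~\ref{sec:patterns} and~\ref{sec:two} contain the geometry: how to draw one triangle, how to join two parts at different scales, and how to draw two triangles at comparable scales. The rest is a calculation with angles: Sections~\ref{sec:prune} and~\ref{sec:single} choose the cuts, working from the leaves of the dual tree to its root.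

\section{Circular triangles and a first example}\label{sec:arcs}

\subsection*{M\"obius maps}
We draw on the sphere $\hat{\mathbb C}=\mathbb C\cup\{\infty\}$. A \emph{circle} is a circle of the plane or a line together with $\infty$; an \emph{arc} is a closed connected part of a circle with two distinct endpoints. An arc that avoids $\infty$ is a circular arc or a segment of the plane. We use three standard facts.
\begin{itemize}
\item M\"obius maps $z\mapsto(az+b)/(cz+d)$, $ad\ne bc$, are orientation-preserving homeomorphisms of $\hat{\mathbb C}$ that preserve angles and map arcs to arcs.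
\item For an arc $e$ from $v$ to $w$ there is a M\"obius map taking $v$ to $0$, $w$ to $\infty$ and $e$ to the positive real axis; it is unique up to a scaling $z\mapsto\rho z$ with $\rho>0$.
\item An arc ending at $\infty$ is a half-line. Angles at $\infty$ are measured after applying $z\mapsto1/z$, which turns a half-line of direction $\alpha$ into an arc leaving $0$ in direction $-\alpha$. So the angle at $\infty$ between two half-lines is the difference of their directions, and the counterclockwise order around $\infty$ is the order of decreasing direction.
\end{itemize}
Thus we may construct a drawing on $\hat{\mathbb C}$ and, at the end, move $\infty$ to a point off the drawing. All intersection tests below are made in polar coordinates $z=re^{i\vartheta}$.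

\begin{lemma}\label{lem:polar}
Let $u=e^{i\varphi}$ and let $s,t$ be real with $|\varphi-s|<\pi$ and $|\varphi-t|<\pi$.
\begin{enumerate}
\item[(a)] The arc from $0$ to $u$ leaving $0$ in direction $s$ arrives at $u$ in direction $2\varphi-s$. If $s\neq\varphi$, it is given by $r=\sin(\vartheta-s)/\sin(\varphi-s)$, where $\vartheta$ runs monotonically from $s$ to $\varphi$.
\item[(b)] If $t\ne\varphi$, the half-line from $u$ in direction $t$ is given by $r=\sin(\varphi-t)/\sin(\vartheta-t)$, where $\vartheta$ runs monotonically from $\varphi$ to $t$.
\end{enumerate}
If $s=\varphi$ or $t=\varphi$, the arc or half-line lies on the ray $\vartheta=\varphi$.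
\end{lemma}

\begin{proof}
(a) Let $c=1/\sin(\varphi-s)$ and $z(\vartheta)=c\sin(\vartheta-s)e^{i\vartheta}$. These points satisfy $|z|^2=c\operatorname{Im}(ze^{-is})$, the equation of a circle through $0$, and $z(s)=0$, $z(\varphi)=u$. We have $z'(\vartheta)=c\,e^{i(2\vartheta-s)}$, and $c$ has the sign of $\varphi-s$; so the direction of motion from $0$ to $u$ is $2\vartheta-s$, which is $s$ at the start and $2\varphi-s$ at the end. (b) On the half-line $\operatorname{Im}(ze^{-it})=r\sin(\vartheta-t)$ is constant, equal to $\sin(\varphi-t)$.
\end{proof}

\subsection*{The normal position of a triangle}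
Let $T=uvw$ be a triangle, named counterclockwise, with prescribed corner angles $\theta_u,\theta_v,\theta_w\in(0,\pi]$. For the side $vw$ put
\[
\varphi(T,vw)=\tfrac12(\pi+\theta_v+\theta_w-\theta_u),\qquad K(T,vw)=2\pi-\varphi(T,vw),
\]
and likewise for the other two sides. Then $0<\varphi(T,vw)<\frac{3\pi}2$, and two sides $e,e'$ that meet at a vertex $x$ satisfy
\begin{equation}\label{eq:phisum}
\varphi(T,e)+\varphi(T,e')=\pi+\theta_x .
\end{equation}
Write $\varphi=\varphi(T,vw)$. The \emph{normal position} of $T$ over $vw$ has $v=0$, $w=\infty$, $u=e^{i\varphi}$; the side $vw$ is the positive real axis, $vu$ is the arc leaving $0$ in direction $\theta_v$, and $uw$ is the half-line from $u$ in direction $\theta_w$. Lemma~\ref{lem:polar} applies, because $\varphi-\theta_v=\pi-\varphi(T,uv)$ and $\varphi-\theta_w=\pi-\varphi(T,uw)$ lie in $(-\frac\pi2,\pi)$ by \eqref{eq:phisum}. The triangle is meant to lie on the left of the axis, hence on the right of the path $0\to u\to\infty$. Its angles at $0$ and $\infty$ are $\theta_v$ and $\theta_w$. At $u$ the path turns left by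
\[
\theta_w-(2\varphi-\theta_v)=\theta_u-\pi\in(-\pi,0],
\]
so the angle on its right is $\theta_u$. This computation is the reason for the definition of $\varphi$. The number $K(T,vw)$, which we call the \emph{capacity} of the side, measures the room on the other side of $vw$: the sector $-\delta\le\vartheta\le0$ misses $u$ exactly when $\delta<K(T,vw)$. One parameter stays free, since $\rho T$ has the same side $vw$ and the same angles for every $\rho>0$.

\begin{example}\label{ex:diamond}
Let $B$ be the diamond, the union of two triangles $T=uvw$ and $T'=vxw$ with common edge $vw$, and let $d_v=d_w=3$, $d_u=d_x=12$. This is the block to be drawn when ten leaves are attached to each of $u$ and $x$. Both triangles have the angles $\frac{2\pi}3,\frac{2\pi}3,\frac\pi6$, so $\varphi=\frac{13\pi}{12}$. Put $T$ in normal position, and let $T'$ be its mirror image in the real axis, scaled by $\rho$. With $c=\sin\frac{5\pi}{12}$ the four outer edges are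
\[
vu:\ r=\frac{\sin(\vartheta-\frac{2\pi}3)}{c},\qquad uw:\ r=\frac{c}{\sin(\vartheta-\frac{2\pi}3)}\qquad \Bigl(\tfrac{2\pi}3<\vartheta\le\tfrac{13\pi}{12}\Bigr),
\]
\[
vx:\ r=\frac{\rho\sin(\frac{4\pi}3-\vartheta)}{c},\qquad xw:\ r=\frac{\rho\,c}{\sin(\frac{4\pi}3-\vartheta)}\qquad \Bigl(\tfrac{11\pi}{12}\le\vartheta<\tfrac{4\pi}3\Bigr).
\]
None of them meets the positive axis. On $vu$ we have $r\le1$ and on $uw$ we have $r\ge1$, with equality only at $u$; the same holds for $T'$ after scaling. The symmetric choice $\rho=1$ fails: $vu$ and $vx$ cross on the negative axis $\vartheta=\pi$. Now the common arguments form the interval $[\frac{11\pi}{12},\frac{13\pi}{12}]$, on which both sines lie in $[\frac1{\sqrt2},c]$. There the edges of $T$ have $r>\frac1{\sqrt2}$ and those of $T'$ have $r<\rho\sqrt2$. So for $\rho\le\frac12$ there is no crossing (Figure~\ref{fig:diamond}).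

The limit $\rho\to0$ explains the success. At the scale of $T$, the triangle $\rho T'$ converges to the sector $-\frac{2\pi}3\le\vartheta\le0$, whose opening is the angle of $T'$ at $w$. At the scale of $T'$, the triangle $\rho^{-1}T$ converges to the sector $0\le\vartheta\le\frac{2\pi}3$, whose opening is the angle of $T$ at $v$. Each triangle has capacity $\frac{11\pi}{12}>\frac{2\pi}3$, so each has room for the sector that it sees.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!25] (0,0) arc (30:180:1.035) -- (-3.617,2.4) -- (2.5,2.4) -- (2.5,0) -- cycle;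
\fill[gray!50] (0,0) arc (-30:-180:0.518) -- (-2.27,-2) -- (2.5,-2) -- (2.5,0) -- cycle;
\draw[thick] (0,0) -- (2.5,0);
\draw[thick] (0,0) arc (30:180:1.035) -- (-3.617,2.4);
\draw[thick] (0,0) arc (-30:-180:0.518) -- (-2.27,-2);
\fill (0,0) circle (1.3pt) node[above right] {$v$};
\fill (-1.932,-0.518) circle (1.3pt) node[below left] {$u$};
\fill (-0.966,0.259) circle (1.3pt) node[right] {$x$};
\node at (0.6,1.4) {$T$};
\node at (0.6,-1.2) {$T'$};
\end{tikzpicture}
\caption{The diamond with triangles $T=uvw$ and $T'=vxw$, drawn with $v=0$ and $w=\infty$. The edges make angles $2\pi/3$ at $v$ and at $w$, and $\pi/6$ inside the triangles at $u$ and $x$. The triangle $T'$ is the mirror image of $T$ scaled by $1/2$; at equal scales the edges $vu$ and $vx$ would cross.}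
\label{fig:diamond}
\end{figure}

\section{Reduction to blocks}\label{sec:blocks}

Fix $G$, its embedding and the integers $d_v$, and write $\Theta_v=2\pi/d_v$. A \emph{$d$-consecutive drawing} of a subgraph $H$ is a crossing-free drawing of $H$ on $\hat{\mathbb C}$ by arcs, together with a list of the edges of $H$ at each vertex $v$, such that the counterclockwise angle from each listed edge to the next is $\Theta_v$. At a cut vertex the difficulty of the introduction does not occur: two parts share one point only, and sending it to $\infty$ lets us pull them apart by a translation.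

\begin{lemma}\label{lem:glue}
Let $H_1,H_2$ share exactly one vertex $c$ and have $d$-consecutive drawings, and let $h_i=\deg_{H_i}(c)\ge1$ satisfy $h_1+h_2\le d_c$. Then $H_1\cup H_2$ has a $d$-consecutive drawing whose list at $c$ is that of $H_1$ followed by that of $H_2$, all other lists being unchanged.
\end{lemma}

\begin{proof}
Put $\delta=\Theta_c$ and move $c$ to $\infty$ in both drawings. The edges at $c$ become half-lines, and for some $R$ all other edges and the starting points of the half-lines lie in $|z|\le R$. The directions of the half-lines of $H_i$ lie in a closed arc $I_i$ of the unit circle of length $(h_i-1)\delta$. Rotate $H_2$ so that, counterclockwise around $\infty$, its first edge follows the last edge of $H_1$ at the angle $\delta$. Then $I_1$, a gap $\delta$ and $I_2$ have total length $(h_1+h_2-1)\delta\le2\pi-\delta$, so $I_1\cap I_2=\emptyset$; this is where $h_1+h_2\le d_c$ is used.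

The lengths of $I_1,I_2$ add up to less than $2\pi$, so some $I_j$ has length less than $\pi$. Let $\psi$ be its bisecting direction and translate $H_j$ by $\tau e^{i\psi}$, with $\tau>2R$. Every finite point of the translate is within $R$ of a point $\tau e^{i\psi}+\lambda e^{i\alpha}$ with $\lambda\ge0$, $\alpha\in I_j$; since $|\alpha-\psi|<\frac\pi2$, this point has modulus at least $\tau$ and argument in $I_j$. So the finite points of the translate have modulus at least $\tau-R$ and argument within $\arcsin(R/\tau)$ of $I_j$. A point of the other drawing of modulus at least $\tau-R>R$ lies on one of its half-lines, hence within $R$ of a ray from $0$ with direction in the other arc, and its argument is within $\arcsin(R/(\tau-R))$ of that arc. For large $\tau$ the two drawings therefore meet only at $\infty$. Translation does not change directions.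
\end{proof}

Recall that a \emph{block} of a connected graph is a maximal $2$-connected subgraph or a bridge, that two blocks share at most one vertex, and that blocks and cut vertices form a tree. In a $2$-connected outerplane graph the outer face is bounded by a Hamiltonian cycle and the other edges are non-crossing chords. The rest of the paper proves the following.

\begin{proposition}\label{prop:block}
Let $B$ be a $2$-connected outerplane graph and let $d_v\ge\deg_B(v)$ be integers. Then $B$ has a $d$-consecutive drawing in which the list at each vertex is the rotation of the embedding, cut at the outer face.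
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:block}]
Components are drawn separately and placed in disjoint discs, and isolated vertices are points. So let $G$ be connected with at least one edge. An inner face of a block contains nothing of $G$, since a vertex inside it would be off the outer face. Hence all other edges at a vertex $v$ of a block $B$ lie in the outer angle of $B$ at $v$, and the edges of $B$ are consecutive in the rotation at $v$.

Draw each bridge as a segment and each other block by Proposition~\ref{prop:block}. Root the block tree at a block and add the blocks one at a time, parents before children, and the children at a cut vertex $c$ in counterclockwise order starting after the edges of the parent. Each new block meets the union of the earlier ones in one vertex $c$, where the two degrees add up to at most $\deg_G(c)\le d_c$. Lemma~\ref{lem:glue} yields a $d$-consecutive drawing of $G$ on $\hat{\mathbb C}$ with the given rotations. The rotations of a connected graph embedded in the sphere determine the boundary walks of its faces. So one face of the drawing has the boundary walk of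 the given outer face, and we move $\infty$ to a point of it.
\end{proof}

\section{Corner angles of a triangulated block}\label{sec:angles}

Let $B$ and $d_v\ge\deg_B(v)\ge2$ be as in Proposition~\ref{prop:block}. View $B$ as a convex polygon with chords. A face with many sides has many shapes; we cut down the freedom by triangulating and prescribing all angles. For an inner face with vertices $x_1,\dots,x_n$ in cyclic order, add those edges of the zigzag path $x_1,x_2,x_n,x_3,x_{n-1},\dots$ that are diagonals of the face. This triangulates the face, and since the path visits each vertex once, each vertex is on at most two new diagonals. Call the corner of an inner face of $B$ at $v$ a \emph{gap}; there are $\deg_B(v)-1$ gaps at $v$. A gap is divided among $k\in\{1,2,3\}$ triangles, and we give each of them the corner angle $\Theta_v/k$. The gap is \emph{split} if $k\ge2$.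

The result is a triangulated polygon $P$ with corner angles $\theta(T,v)$. The terms \emph{boundary edge} and \emph{inner edge} refer to $P$. The corners at $v$ add up to $(\deg_B(v)-1)\Theta_v$, and the remaining \emph{outer angle} is
\[
\omega_v=2\pi-(\deg_B(v)-1)\Theta_v=j_v\Theta_v,\qquad j_v=d_v-\deg_B(v)+1\ge1 .
\]
A vertex is \emph{special} if $d_v=\deg_B(v)=3$ and both gaps at $v$ are unsplit; it then lies in exactly two triangles, both corners and $\omega_v$ equal $\frac{2\pi}3$, and it is on exactly one inner edge. An inner edge is \emph{ordinary} if neither endpoint is special. The next lemma collects what is used about the angles, apart from the explicit values $2\pi/(d_vk)$ needed once in Lemma~\ref{lem:heavy}.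

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] Every corner at $v$ lies in $(0,\pi]$ and is at most $\Theta_v\le\omega_v$. If $v$ is on an inner edge, its corners are at most $\frac{2\pi}3$, and if one of them exceeds $\frac\pi2$, then it equals $\frac{2\pi}3$ and $\omega_v=\frac{2\pi}3$.
\item[(b)] Three consecutive corners $c_0,c_1,c_2$ at a vertex satisfy $c_0+2c_1+c_2\le2\pi$.
\item[(c)] If $e$ is an ordinary inner edge with triangles $T,T'$, then $\varphi(T,e)+\varphi(T',e)<2\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A corner equals $2\pi/(d_vk)$ with $d_v\ge2$, which gives the first sentence. Let $v$ be on an inner edge, so that it lies in at least two triangles. Then it is impossible that $\deg_B(v)=2$ with the only gap unsplit. This excludes $d_vk=2$. A corner greater than $\frac\pi2$ then has $d_vk=3$, that is $d_v=3$, $k=1$, and again $\deg_B(v)\ne2$; so $\deg_B(v)=3$ and $j_v=1$.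

(b) For $d_v\ge4$ the sum is at most $4\Theta_v\le2\pi$. If $\deg_B(v)=2$, the three corners share the only gap, each is $\Theta_v/3\le\frac\pi3$, and the sum is at most $\frac{4\pi}3$. The remaining case is $d_v=\deg_B(v)=3$. There are two gaps, so $c_1$ shares its gap with $c_0$ or $c_2$; these two corners are at most $\frac\pi3$, the third is at most $\frac{2\pi}3$, and the sum is at most $\frac{5\pi}3$.

(c) Two adjacent corners at a non-special vertex $v$ add up to at most $\pi$. For $d_v\ge4$ the sum is at most $2\Theta_v\le\pi$. For $d_v=2$ both are parts of the only gap, which is $\pi$. For $d_v=3$ they are not both whole gaps, since that would make $v$ special, so the sum is at most $\frac\pi3+\frac{2\pi}3$. Hence the four corners of $T,T'$ at the ends of $e$ add up to at most $2\pi$, and $\varphi(T,e)+\varphi(T',e)$ is at most $2\pi$ minus half the sum of the two corners opposite $e$.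
\end{proof}

Part (c) fails at special vertices: in Example~\ref{ex:diamond} the sum is $\frac{13\pi}6$.

\section{Patterns and the splitting lemma}\label{sec:patterns}

In Example~\ref{ex:diamond} each triangle saw the other as a sector on the common edge. The M\"obius image of a sector $\{0\le\vartheta\le\delta\}\cup\{0,\infty\}$ with $0<\delta<2\pi$ is a \emph{digon} of angle $\delta$: the union of all arcs between two points that make an angle in $[0,\delta]$, on one side, with a given arc. To repeat the argument of the example we need polygons that carry digons on their boundary edges.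

\begin{definition}
A \emph{pattern} $Q$ is a triangulated polygon (all vertices on the boundary) with corner angles in $(0,\pi]$ and a \emph{digon angle} $\delta(e)\ge0$ on each boundary edge $e$, such that at every vertex $v$ the \emph{angle sum}, the sum of the corners at $v$ and the digon angles of the two boundary edges at $v$, is less than $2\pi$.

Let $D$ be the oriented closed disc obtained from the polygon by attaching a two-sided cell along each boundary edge with $\delta(e)>0$. A \emph{realization} of $Q$ is a continuous map $f\colon D\to\hat{\mathbb C}$ that maps edges to arcs and maps, by orientation-preserving homeomorphisms, each triangle onto a closed Jordan domain with the prescribed interior angles and each two-sided cell onto a digon of angle $\delta(e)$. The \emph{outer curve} is $f(\partial D)$. The pattern is \emph{realizable} if some realization is injective.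
\end{definition}

Cells that share an edge are mapped to opposite sides of the common arc. Conversely, geometric cells that fit in this way give a realization: parametrize the arcs and extend over each cell. Complex conjugation shows that a pattern is realizable if and only if its mirror image is, so we reflect freely. The polygon $P$ with $\delta\equiv0$ is a pattern, its angle sums being $2\pi-\omega_v$. An injective realization of $P$ proves Proposition~\ref{prop:block}: erasing the added diagonals leaves a crossing-free drawing of $B$ in which each gap has angle $\Theta_v$ and the gaps at $v$ follow each other counterclockwise as in the embedding.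

Every realization is locally injective. This is clear inside a cell, and at inner points of edges it holds because the two cells lie on opposite sides. At a vertex, placed at $0$, a circle of small radius $r$ meets each incident arc once, so it meets the incident cells successively in circular arcs whose endpoints have arguments $a_0(r)<a_1(r)<\dots<a_m(r)$. As $r\to0$, $a_m(r)-a_0(r)$ tends to the angle sum, which is less than $2\pi$; so these arcs do not overlap. Global injectivity can then be tested on the boundary.

\begin{lemma}\label{lem:boundary}
If a realization $f$ is injective on $\partial D$, then $f$ is injective.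
\end{lemma}

\begin{proof}
The set $J=f(\partial D)$ is a Jordan curve. Let $x\in\partial D$ and let $N$ be an open half-disc neighborhood of $x$ on which $f$ is injective. The set $f(\partial D\setminus N)$ is compact and does not contain $f(x)$, so it misses $f(N')$ for a smaller half-disc $N'\subset N$. Then the connected set $f(N'\setminus\partial D)$ misses $J$ and lies on one side of $J$. This side is locally constant in $x$, hence the same along $\partial D$. By the Schoenflies theorem, the closure of the other side is a disc and $f|_{\partial D}$ extends to a homeomorphism from a disc $E$ with $\partial E=\partial D$ onto it. The resulting map from the sphere $D\cup E$ to $\hat{\mathbb C}$ is locally injective, also along $\partial D$. By invariance of domain it is a local homeomorphism. A local homeomorphism from a compact space to a connected manifold is a covering map, and a connected covering of the simply connected sphere is a homeomorphism.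
\end{proof}

\begin{lemma}[one triangle]\label{lem:one}
A pattern consisting of one triangle $T$ with $\delta(e)<K(T,e)$ for its three sides is realizable.
\end{lemma}

\begin{proof}
Let $T=uvw$ be in normal position over $vw$, and put $\varphi=\varphi(T,vw)$, $\ell=\delta(vw)$, $s=\theta_v+\delta(uv)$, $t=\theta_w+\delta(uw)$. Attach the digons outside. The outer curve consists of the ray $\vartheta=-\ell$, the arc $\alpha$ from $0$ to $u$ leaving $0$ in direction $s$, and the half-line $h$ from $u$ in direction $t$. By \eqref{eq:phisum},
\begin{equation}\label{eq:range}
\varphi-s=\pi-\varphi(T,uv)-\delta(uv)\in(-\pi,\pi),\qquad \varphi-t=\pi-\varphi(T,uw)-\delta(uw)\in(-\pi,\pi),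
\end{equation}
where the lower bounds are the hypotheses $\delta(uv)<K(T,uv)$ and $\delta(uw)<K(T,uw)$. So Lemma~\ref{lem:polar} describes $\alpha$ and $h$: their arguments lie between $s$ and $\varphi$, and between $\varphi$ and $t$. The numbers $s,t,\varphi$ are positive and less than $2\pi-\ell$, by the angle sums at $v$ and $w$ and by $\ell<K(T,vw)$. Hence all arguments on $\alpha$ and $h$ lie in $(0,2\pi-\ell)$, and these curves meet the ray $\vartheta=-\ell$ only in $0$ and $\infty$.

It remains to show $\alpha\cap h=\{u\}$. If $\varphi$ lies weakly between $s$ and $t$, the only possible common argument is $\varphi$; on that ray $\alpha$ has $r\le1$ and $h$ has $r\ge1$. Otherwise $s,t$ lie strictly on the same side of $\varphi$. A second common point has $\vartheta$ strictly between $\varphi$ and the nearer of $s,t$, and satisfies $g(\vartheta)=g(\varphi)$ for $g(\vartheta)=\sin(\vartheta-s)\sin(\vartheta-t)$. Now $g'(\vartheta)=\sin(2\vartheta-s-t)$, and on this interval $2\vartheta-s-t$ lies strictly between $0$ and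
\[
2\varphi-s-t=\pi-\bigl(\theta_u+\delta(uv)+\delta(uw)\bigr)\in(-\pi,\pi),
\]
by the angle sum at $u$. So $g$ is strictly monotone there, and no second point exists.

Thus the outer curve is simple. The case $\delta\equiv0$, which is allowed since capacities are positive, shows that the three sides of $T$ bound a Jordan domain on the left of $vw$, with the angles computed in Section~\ref{sec:arcs}. So we have a realization, and Lemma~\ref{lem:boundary} applies.
\end{proof}

The next lemma is the limit argument of Example~\ref{ex:diamond} in general. An inner edge $e=vw$ of a pattern $Q$ cuts it into two parts $X,X'$. Let $a_v,a_w$ be the angles of $X$ at $v,w$, that is, the sums of its corners and of its digon angles in $Q$ there, and let $a'_v,a'_w$ be those of $X'$.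

\begin{lemma}[splitting]\label{lem:split}
Suppose that $a_v+a'_w<2\pi$, and that $X$ with $\delta(e)=a'_w$ and $X'$ with $\delta(e)=a_v$ are realizable. Then $Q$ is realizable.
\end{lemma}

We say that $X'$ is \emph{shrunk towards $v$}: it leaves behind a digon with its angle at the far end $w$, and receives a digon with the angle of $X$ at the near end $v$. The new angle sums are $a_v+a'_w$ and $a_w+a'_w$ for $X$, and $a_v+a'_v$ and $a_v+a'_w$ for $X'$; the first hypothesis says that both parts are patterns.

\begin{proof}
Normalize both injective realizations so that $v=0$, $w=\infty$ and $e$ is the positive axis; after a reflection, $X$ lies on the right of $e$ and $X'$ on the left. Delete the two digons on $e$. For every $\varepsilon>0$, $X$ and $\varepsilon X'$ form a realization of $Q$ with outer curve $\gamma\cup\varepsilon\gamma'$, where $\gamma,\gamma'$ are the outer curves of $X,X'$ without $e$. Both are simple curves from $0$ to $\infty$. The digon on $X$ was the sector $0\le\vartheta\le a'_w$ and the digon on $X'$ was $-a_v\le\vartheta\le0$. So $\gamma$ meets the ray $\vartheta=a'_w$, and $\gamma'$ meets the ray $\vartheta=-a_v$, only in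 $0$ and $\infty$. On $\gamma$ the argument tends to $-a_v$ at $0$ and to $-a_w$ at $\infty$; on $\gamma'$ it tends to $a'_v$ at $0$ and to $a'_w$ at $\infty$.

Suppose that for some $\varepsilon_n\to0$ there are points $z_n=\varepsilon_ny_n\notin\{0,\infty\}$ with $z_n\in\gamma$, $y_n\in\gamma'$. Pass to a subsequence with $z_n\to z\in\gamma$ and $y_n\to y\in\gamma'$, and note $\arg z_n=\arg y_n$.
\begin{itemize}
\item If $z\ne0,\infty$, then $y=\infty$, so $z$ lies on the ray $\vartheta=a'_w$, which is excluded.
\item If $z=\infty$, then $y=\infty$, so $a_w+a'_w\equiv0\pmod{2\pi}$.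
\item If $z=0$, then $\arg y_n\to-a_v$. For $y=0$ this gives $a_v+a'_v\equiv0$, for $y=\infty$ it gives $a_v+a'_w\equiv0$, and otherwise $y$ lies on the ray $\vartheta=-a_v$, which is excluded.
\end{itemize}
The three congruences are impossible, as the sums lie in $(0,2\pi)$. So for small $\varepsilon$ the outer curve is simple, and Lemma~\ref{lem:boundary} applies.
\end{proof}

\section{Two triangles at comparable scales}\label{sec:two}

Splitting can fail in both directions: if $X'$ has large angles at both ends of $e$, either digon left on $e$ exceeds the capacity of the triangle on the other side. The true shape of $X'$ may still leave room for the third vertex of that triangle, provided the scale is neither too small nor too large.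

\begin{lemma}[two triangles]\label{lem:two}
Let the pattern $Q$ consist of triangles $T=uvw$ and $T'=vxw$ with common edge $e=vw$. Suppose $\varphi(T,e)+\varphi(T',e)<2\pi$ and that each of the four digon angles is less than the capacity of its side. Then $Q$ is realizable.
\end{lemma}

\begin{proof}
Let $X,X'$ be $T,T'$ with their digons, and write $\varphi,K$ and $\varphi',K'$ for the values of $T$ and $T'$ at $e$. Then $K+K'>2\pi$, $a_v+a'_v<2\pi$ and $a_w+a'_w<2\pi$. By Lemmas~\ref{lem:split} and~\ref{lem:one} we are done if $T'$ can be shrunk towards $v$ or towards $w$, that is, if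
\[
\text{(I)}\ \ a'_w<K,\ a_v<K',\ a_v+a'_w<2\pi,\qquad\text{or}\qquad \text{(II)}\ \ a'_v<K,\ a_w<K',\ a_w+a'_v<2\pi .
\]
Suppose both fail. We claim that $a'_v,a'_w\ge K$ or $a_v,a_w\ge K'$.
\begin{itemize}
\item Let $a'_w\ge K$. Then $a_w<2\pi-K<K'$, so failure of (II) gives $a'_v\ge K$ or $a'_v\ge2\pi-a_w>a'_w\ge K$.
\item Let $a_v\ge K'$. Then $a'_v<2\pi-K'<K$, so failure of (II) gives $a_w\ge K'$ or $a_w\ge2\pi-a'_v>a_v\ge K'$.
\item Let $a'_w<K$ and $a_v<K'$. Failure of (I) gives $a_v+a'_w\ge2\pi$, hence $a_w+a'_v<2\pi$, and failure of (II) gives $a'_v\ge K$ or $a_w\ge K'$. In the first case $a'_w\ge2\pi-a_v>a'_v\ge K$, in the second $a_v\ge2\pi-a'_w>a_w\ge K'$; both contradict the assumption.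
\end{itemize}
Exchanging $T$ and $T'$ and reflecting if necessary, let $a'_v,a'_w\ge K$. Put $T$ in normal position over $e$, and let $T'$ be the complex conjugate of a normal position, scaled by $\rho>0$, so that $x=\rho e^{-i\varphi'}$. Measure arguments in $(0,2\pi)$ and put $F=2\pi-\varphi'$, $S_v=2\pi-a'_v$, $S_w=2\pi-a'_w$. Then
\[
a_v<S_v\le\varphi<F,\qquad a_w<S_w\le\varphi<F .
\]
The proof of Lemma~\ref{lem:one} with $\delta(e)=0$ shows that the outer curves of $X$ and of $X'$ from $0$ to $\infty$ are simple, have arguments in $(0,2\pi)$, and consist of
\[
\alpha:\ r=\frac{\sin(\vartheta-a_v)}{\sin(\varphi-a_v)},\ \ \vartheta\in(a_v,\varphi];\qquad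
h:\ r=\frac{\sin(\varphi-a_w)}{\sin(\vartheta-a_w)},\ \ \vartheta\in(a_w,\varphi];
\]
\[
\alpha':\ r=\rho\,\frac{\sin(\vartheta-S_v)}{\sin(F-S_v)},\ \ \vartheta\in(S_v,F];\qquad
h':\ r=\rho\,\frac{\sin(F-S_w)}{\sin(\vartheta-S_w)},\ \ \vartheta\in(S_w,F].
\]
The second line comes from Lemma~\ref{lem:polar} with $s=a'_v$, $t=a'_w$ by the substitution $\vartheta\mapsto2\pi-\vartheta$. By \eqref{eq:range}, the numbers $\varphi-a_v$, $\varphi-a_w$, $F-S_v=a'_v-\varphi'$ and $F-S_w=a'_w-\varphi'$ lie in $(0,\pi)$.

We choose $\rho$ so that, on the ray $\vartheta=\varphi$, the point $u$ lies between $\alpha'$ and $h'$. Let $A=\varphi-S_v\ge0$, $B=\varphi-S_w\ge0$, $k=F-\varphi>0$, so that $A+k,B+k\in(0,\pi)$. The angle sum at $x$ gives $a'_v+a'_w<\theta(T',v)+\theta(T',w)+2\pi-\theta(T',x)=2\varphi'+\pi$, and therefore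
\[
A+B+k=\varphi-\varphi'-2\pi+a'_v+a'_w<\varphi+\varphi'-\pi<\pi .
\]
Hence
\begin{align*}
\sin(A+k)\sin(B+k)-\sin A\sin B&=\tfrac12\bigl[\cos(A+B)-\cos(A+B+2k)\bigr]\\
&=\sin(A+B+k)\sin k>0,
\end{align*}
and there is $\rho>0$ with $\rho\sin A<\sin(A+k)$ and $\rho\sin(B+k)>\sin B$. At $\vartheta=\varphi$ this says that $\alpha'<1$ if $S_v<\varphi$ and $h'>1$ if $S_w<\varphi$, while $\alpha=h=1$; here the names of the curves denote their radius functions. (If $S_v=\varphi$ or $S_w=\varphi$, the curve $\alpha'$ or $h'$ has no argument in common with $\alpha$ and $h$.) Common arguments satisfy $\vartheta\le\varphi$, and on them each of four quotients is monotone.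
\begin{itemize}
\item $\alpha'/\alpha$ is a positive multiple of $\sin(\vartheta-S_v)/\sin(\vartheta-a_v)$, whose derivative has the sign of $\sin(S_v-a_v)>0$, as $0<S_v-a_v\le\varphi-a_v<\pi$. It increases to a value less than $1$, so $\alpha'<\alpha$.
\item $h/h'$ is a positive multiple of $\sin(\vartheta-S_w)/\sin(\vartheta-a_w)$, whose derivative has the sign of $\sin(S_w-a_w)>0$, as $0<S_w-a_w\le\varphi-a_w<\pi$. So $h<h'$.
\item $\alpha'/h$ is a positive multiple of $\sin(\vartheta-S_v)\sin(\vartheta-a_w)$, with derivative $\sin(2\vartheta-S_v-a_w)$. For $\max(S_v,a_w)<\vartheta\le\varphi$ we have $0<2\vartheta-S_v-a_w<2\varphi-\theta(T,v)-\theta(T,w)=\pi-\theta(T,u)<\pi$, because $S_v>a_v\ge\theta(T,v)$ and $a_w\ge\theta(T,w)$. So $\alpha'<h$.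
\item $\alpha/h'$ is a positive multiple of $\sin(\vartheta-a_v)\sin(\vartheta-S_w)$, with derivative $\sin(2\vartheta-a_v-S_w)$. The same bound holds, because $a_v\ge\theta(T,v)$ and $S_w>a_w\ge\theta(T,w)$. So $\alpha<h'$.
\end{itemize}
The two curves meet only in $0$ and $\infty$, so the outer curve of $Q$ is simple, and Lemma~\ref{lem:boundary} applies.
\end{proof}

\begin{remark}
The construction needs $\varphi+\varphi'<2\pi$. If $a'_v,a'_w\ge K$ and $F\le\varphi$, all arguments on $\alpha'$ and $h'$ are at most $\varphi$, so $X'$ covers the sector $\varphi\le\vartheta\le2\pi$, and with it $u$, for every $\rho$.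
\end{remark}

\section{Pruning the dual tree}\label{sec:prune}

We now show that $P$ is realizable. If $P$ is one triangle, Lemma~\ref{lem:one} applies. So let $P$ have at least two triangles. We cut parts off $P$ by Lemma~\ref{lem:split}, from the leaves of the dual tree to the root, until a small pattern is left. A cut must respect three constraints: the part cut off must have room for the digon it receives, the remaining triangle must have room for the digon left behind, and angle sums must stay under control, since later cuts depend on them.

\subsection*{Bases, tips and pieces}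
The triangles of $P$, adjacent across inner edges, form a tree. Choose a leaf as the root triangle. It has a vertex $s$ lying in no other triangle; name the other vertices $r_0,p_0$, so that $sr_0$ and $sp_0$ are boundary edges and $p_0r_0$ is inner. Every triangle $T$ has a \emph{base}, its side towards the root ($sr_0$ for the root triangle), and a \emph{tip}, the vertex opposite the base. Its other two sides, if inner, are its \emph{child edges}, the bases of its children. If $v$ is on the base of a triangle other than the root, it lies in the parent; climbing up, we find that the ends of the base of $T$ are $s$, $r_0$ or tips of ancestors of $T$. In particular each of the $n-2$ vertices other than $s,r_0$ is a tip, and as there are $n-2$ triangles, it is the tip of exactly one triangle $T$; all other triangles containing it are descendants of $T$.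

A \emph{piece} $C$ with \emph{top} $T$ and base $g=qr$ is a subpolygon consisting of $T$ and some of its descendants, with digon angles on its boundary edges other than $g$ and angle sums less than $2\pi$. Let $a_q(C),a_r(C)$ be its angles at $q,r$. A number $\Sigma\ge0$ is \emph{admissible} if $\Sigma<K(T,g)$, $\Sigma+a_q(C)<2\pi$ and $\Sigma+a_r(C)<2\pi$, and $C$ is \emph{good} if $C$ with $\delta(g)=\Sigma$ is realizable for every admissible $\Sigma$. The piece is \emph{single} if it consists of $T$ alone and its two digon angles are less than the capacities; a single piece is good by Lemma~\ref{lem:one}.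

We start with $Q=P$ and process the triangles by decreasing depth, maintaining:
\begin{enumerate}
\item[(I1)] $Q$ is a pattern, and if $Q$ is realizable, so is $P$.
\item[(I2)] $Q$ contains all unprocessed triangles, and boundary edges of $P$ in $Q$ have digon angle $0$. If $T'$ is processed and its parent is not (or $T'$ is the root), the part of $Q$ formed by $T'$ and its descendants is a good piece with top $T'$.
\item[(I3)] If $v$ is not the tip of a processed triangle, the angle sum of $Q$ at $v$ is at most $2\pi-\omega_v$.
\end{enumerate}

\subsection*{Notation at a triangle}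
Let $T$ be the next triangle, with tip $p$, base $g=qr$, sides $e=pq$, $f=pr$ and corners $\theta_p,\theta_q,\theta_r$ (Figure~\ref{fig:notation}). Put $\varphi_e=\varphi(T,e)$ and $K_e=K(T,e)$. If $e$ is a child edge, it carries a good piece $C_e$ with top $T_e=pqy$, whose corners at $p,q,y$ are $\beta,\gamma,\eta$. Put
\[
t_e=a_p(C_e),\qquad b_e=a_q(C_e),\qquad \psi_e=\varphi(T_e,e)=\tfrac12(\pi+\beta+\gamma-\eta),
\]
the angle at the tip of $T$, the angle at the base of $T$, and the value with $K(T_e,e)=2\pi-\psi_e$. Note $\beta\le t_e$ and $\gamma\le b_e$. If $e$ is a boundary edge, put $t_e=b_e=0$. The same symbols with index $f$, and $r$ in place of $q$, refer to $f$; every statement about $e$ has a mirror version for $f$.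

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (q) at (0,0); \coordinate (r) at (3,0); \coordinate (p) at (1.5,2.5);
\coordinate (y) at (-1.3,2.0); \coordinate (z) at (4.3,2.0); \coordinate (w) at (-2.2,0.2);
\draw[thick] (q)--(r)--(p)--(q)--(y)--(p)--(z)--(r) (q)--(w)--(y);
\node[below] at (q) {$q$}; \node[below] at (r) {$r$}; \node[above] at (p) {$p$};
\node[above] at (y) {$y$}; \node[above] at (z) {$z$}; \node[left] at (w) {$w$};
\node at (1.5,0.8) {$T$}; \node at (0,1.5) {$T_e$}; \node at (3,1.5) {$T_f$}; \node at (-1.25,0.7) {$W$};
\node[below] at (1.5,0) {$g$}; \node at (0.95,1.25) {$e$}; \node at (2.05,1.25) {$f$};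
\node at (0.95,2.1) {$\beta$}; \node at (0,0.5) {$\gamma$}; \node at (-0.8,1.8) {$\eta$};
\end{tikzpicture}
\caption{A triangle $T$ with tip $p$ and base $g=qr$ (the root of the dual tree lies beyond $g$), its children $T_e$ and $T_f$, the corners $\beta,\gamma,\eta$ of $T_e$, and a grandchild $W$ across the side $yq$. The drawing is schematic.}
\label{fig:notation}
\end{figure}

\subsection*{Two ways to prune}
Let $\Sigma_p,\Sigma_q$ be the angles at $p,q$ of the part of $Q$ on the other side of $e$. Lemma~\ref{lem:split} with $X'=C_e$ lets us replace $C_e$ by a digon on $e$, keeping (I1).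
\begin{itemize}
\item \emph{Tip pruning} shrinks $C_e$ towards $p$; it leaves $\delta(e)=b_e$, and $C_e$ receives $\Sigma_p$. It is allowed if $\Sigma_p<2\pi-\psi_e$ and $\Sigma_p+b_e<2\pi$. The second condition follows from the first if $b_e<\psi_e$.
\item \emph{Base pruning} shrinks $C_e$ towards $q$; it leaves $\delta(e)=t_e$, and $C_e$ receives $\Sigma_q$. We allow it only if $t_e\le b_e$ and $\Sigma_q<2\pi-\psi_e$.
\end{itemize}
In both cases the received angle is admissible and the hypothesis of Lemma~\ref{lem:split} holds, because $\Sigma_p+t_e$ and $\Sigma_q+b_e$ are angle sums of $Q$, and $\Sigma_q+t_e\le\Sigma_q+b_e$ for base pruning. Tip pruning keeps the angle sum at $q$ and changes the sum at $p$ by $b_e-t_e$. Base pruning keeps the sum at $p$ and changes the sum at $q$ by $t_e-b_e\le0$. So only the sum at $p$ can grow, and (I3) gives up its claim on $p$ once $T$ is processed. This preserves (I3), and it is the reason for the restriction $t_e\le b_e$.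

Before $T$ is processed, (I3) applies to $p,q,r$ and gives
\begin{equation}\label{eq:inv}
\theta_p+t_e+t_f\le2\pi-\omega_p,\qquad \Sigma_q+b_e\le2\pi-\omega_q,\qquad\Sigma_r+b_f\le2\pi-\omega_r .
\end{equation}
Pruning $C_f$ does not change $\Sigma_q$. The angle $\Sigma_p$ seen by $C_e$ is $\theta_p+t_f$ while $C_f$ is present and $\theta_p+\delta(f)$ after it is pruned. We say that $T$ is \emph{cleared} if all its children are pruned with $\delta(e)<K_e$ and $\delta(f)<K_f$; then $\{T\}$ is a single piece. A triangle without children is cleared from the start.

\subsection*{Child edges with a special endpoint}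
Here Lemma~\ref{lem:facts}(c) is not available, but $T$ has only one child and the angles are explicit.

\emph{The tip $p$ is special.} Then $p$ lies in $T$ and one more triangle, so $T$ has exactly one child, say across $e$, and $f$ and $py$ are boundary edges of $P$. Thus $\theta_p=t_e=\beta=\frac{2\pi}3$. The corners at $q$ are at most $\frac{2\pi}3$ by Lemma~\ref{lem:facts}(a), so $\psi_e<\frac{7\pi}6$ and $\varphi_e<\frac{5\pi}6+\frac{\theta_q}2\le\frac{7\pi}6$; both $2\pi-\psi_e$ and $K_e$ exceed $\frac{5\pi}6$. If $b_e<\frac{4\pi}3$ and $b_e<K_e$, tip pruning is allowed, as $\Sigma_p=\frac{2\pi}3<2\pi-\psi_e$ and $\Sigma_p+b_e<2\pi$, and it clears $T$. Otherwise $b_e>\frac{5\pi}6>t_e$, and \eqref{eq:inv} gives $\Sigma_q\le2\pi-b_e-\omega_q\le\max(\varphi_e,\frac{2\pi}3)-\omega_q<\frac{5\pi}6$, because $\varphi_e-\omega_q<\frac{5\pi}6+\frac{\theta_q}2-\omega_q<\frac{5\pi}6$. So base pruning is allowed, and it leaves $\delta(e)=\frac{2\pi}3<K_e$.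

\emph{The tip is not special, but the other end of a child edge is}, say the end $q$ of $e$. As $q$ is on one inner edge only, $g$ and $qy$ are boundary edges. So $T$ is the root, $q=r_0$, there is no other child, and $b_e=\gamma=\theta_q=\frac{2\pi}3$. The corners at $p$ are at most $\frac{2\pi}3$, so again $\psi_e,\varphi_e<\frac{7\pi}6$. Tip pruning is allowed, as $\Sigma_p=\theta_p\le\frac{2\pi}3<2\pi-\psi_e$ and $\Sigma_p+b_e\le\frac{4\pi}3$, and it leaves $\delta(e)=\frac{2\pi}3<K_e$.

In both cases $T$ is cleared. From now on all child edges of $T$ are ordinary, and Lemma~\ref{lem:facts}(c) gives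
\begin{equation}\label{eq:ord}
\psi_e<K_e,\quad\varphi_e<2\pi-\psi_e,\qquad \psi_f<K_f,\quad\varphi_f<2\pi-\psi_f
\end{equation}
for the children that are present. If both are present, let $\beta',\gamma',\eta'$ be the corners of $T_f$ at $p$, $r$ and its tip. The corners $\beta,\theta_p,\beta'$ are consecutive at $p$, so Lemma~\ref{lem:facts}(b) and (a) give
\begin{equation}\label{eq:three}
\theta_p+\psi_e+\psi_f=\pi+\tfrac12(\beta+2\theta_p+\beta')+\tfrac12(\gamma+\gamma'-\eta-\eta')<2\pi+\tfrac12(\omega_q+\omega_r).
\end{equation}
In particular,
\begin{equation}\label{eq:order}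
\omega_q\ge\omega_r\ \Longrightarrow\ \theta_p+\psi_e-\omega_q<2\pi-\psi_f .
\end{equation}

\subsection*{Types of children}
By \eqref{eq:inv}, a piece with a large angle at $q$ forces $\Sigma_q$ to be small: if $b_e>\psi_e-\omega_q$, then $\Sigma_q<2\pi-\psi_e$. The same holds at $p$. So pieces that are wide at one end are easy to shrink towards that end, and the difficult pieces are those that are narrow, or too wide at both ends. Before any pruning at $T$, we say that $C_e$ is
\begin{itemize}
\item of \emph{base type} if $t_e\le b_e$ and $b_e>\psi_e-\omega_q$;
\item of \emph{tip type} if it is not of base type and $t_e>\psi_e-\omega_p$;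
\item \emph{light} if it is not of base type and $t_e\le\psi_e-\omega_p$.
\end{itemize}
A piece that is not of base type satisfies
\begin{equation}\label{eq:notbase}
b_e<t_e\qquad\text{or}\qquad b_e\le\psi_e-\omega_q .
\end{equation}
Pieces of base or tip type are \emph{regular}. A piece of tip type is \emph{lossy} if $b_e>t_e$; then $b_e\le\psi_e-\omega_q<\psi_e$. Independently of these types, $C_e$ is \emph{heavy} if $t_e\ge K_e$ and $b_e\ge K_e$; either digon would then exceed the capacity of $e$. The \emph{standard pruning} is base pruning for base type and tip pruning otherwise; we use no other.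

\begin{lemma}\label{lem:types}
\begin{enumerate}
\item[(a)] If $C_e$ is of base type, base pruning is allowed, before or after $C_f$ is pruned.
\item[(b)] If $C_e$ is of tip type, tip pruning is allowed while $C_f$ is absent or unpruned, and after $C_f$ is pruned with $\delta(f)\le t_f$.
\item[(c)] If $C_e$ is light, then $t_e,b_e<\psi_e<\pi$, and tip pruning is allowed whenever $\Sigma_p<2\pi-\psi_e$. Moreover $\omega_p+\omega_q<\pi$ or $\omega_p<\frac\pi2$.
\item[(d)] A light piece is not heavy. If $C_e$ is not heavy, its standard pruning leaves $\delta(e)<K_e$.
\item[(e)] At most one child is heavy.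
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\Sigma_q\le2\pi-\omega_q-b_e<2\pi-\psi_e$.

(b) In these situations $\Sigma_p\le\theta_p+t_f\le2\pi-\omega_p-t_e<2\pi-\psi_e$. Also $\Sigma_p+b_e<2\pi$, since either $b_e\le t_e$, or $C_e$ is lossy and $b_e<\psi_e$.

(c) The bounds $t_e<\psi_e$ and $b_e<\psi_e$ follow from the definition and \eqref{eq:notbase}; the latter gives the statement on tip pruning. We have $\beta+\omega_p\le\psi_e$, and $2\psi_e-\beta-\gamma=\pi-\eta$. If $b_e\le\psi_e-\omega_q$, then $\gamma+\omega_q\le\psi_e$; adding gives $\omega_p+\omega_q\le\pi-\eta<\pi$, hence $\beta+\gamma\le\pi-\eta$. If $b_e<t_e$, then $\gamma+\omega_p<\psi_e$; adding gives $2\omega_p<\pi$, and $\gamma+\beta<\psi_e$ gives $\beta+\gamma<\pi-\eta$. In both cases $\psi_e\le\pi-\eta<\pi$.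

(d) For a light piece, $\delta(e)=b_e<\psi_e<K_e$ by \eqref{eq:ord}, so it is not heavy. For base type, $\delta(e)=t_e\ge K_e$ would give $b_e\ge t_e\ge K_e$. For tip type, $\delta(e)=b_e\ge K_e$ would give $t_e<K_e\le b_e$, so $C_e$ is lossy and $b_e<\psi_e<K_e$, a contradiction.

(e) Otherwise $\theta_p+t_e+t_f\ge\theta_p+K_e+K_f=3\pi$ by \eqref{eq:phisum}, contradicting \eqref{eq:inv}.
\end{proof}

In two situations a child cannot be pruned and is kept. The new piece is then handled by Lemma~\ref{lem:two}, which needs the kept piece to be single. This is what the following lemmas provide; they are proved in Section~\ref{sec:single} and use only the way in which $T_e$ was processed earlier.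

\begin{lemma}\label{lem:light}
If $e$ is ordinary and $C_e$ is light, then $C_e$ is single.
\end{lemma}

\begin{lemma}\label{lem:heavy}
If $e$ is ordinary and $C_e$ is heavy, then $C_e$ is single.
\end{lemma}

\subsection*{No heavy child}
By Lemma~\ref{lem:types}(d), $T$ is cleared as soon as all standard prunings are allowed in some order. The order matters because a tip pruning may enlarge the angle $\Sigma_p$ seen by the other child.

\emph{No light child.} If one child, say $C_f$, is absent or not lossy, prune it first if present. This leaves $\delta(f)\le t_f$, so $C_e$ can be pruned by (a) or (b). If both are lossy, name them so that $\omega_q\ge\omega_r$, and prune $C_e$ first. Then $C_f$ sees $\Sigma_p=\theta_p+b_e\le\theta_p+\psi_e-\omega_q<2\pi-\psi_f$ by \eqref{eq:order}, and $b_f<\psi_f$; so it can be pruned.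

\emph{Two light children.} Either can be pruned first: $C_e$ sees $\theta_p+t_f\le\theta_p+\psi_f-\omega_p\le\psi_f<\pi<2\pi-\psi_e$, and symmetrically. If $b_e<t_e$, prune $C_e$ first; then $C_f$ sees $\theta_p+b_e<\theta_p+t_e\le\psi_e<\pi<2\pi-\psi_f$. If $b_f<t_f$, exchange the roles. Otherwise $b_e\le\psi_e-\omega_q$ and $b_f\le\psi_f-\omega_r$; name the children so that $\omega_q\ge\omega_r$ and prune $C_e$ first. Then $C_f$ sees at most $\theta_p+\psi_e-\omega_q<2\pi-\psi_f$ by \eqref{eq:order}.

\emph{Exactly one light child}, say $C_e$. If $C_f$ is absent, $\Sigma_p=\theta_p\le\frac{2\pi}3<2\pi-\psi_e$ and $C_e$ is pruned. Let $C_f$ be regular, and suppose first that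
\begin{equation}\label{eq:free}
\theta_p+t_f<2\pi-\psi_e,\qquad\text{or}\qquad C_f\text{ is of tip type and }\theta_p+b_f<2\pi-\psi_e .
\end{equation}
If $C_f$ is of base type, the first inequality holds; prune $C_e$, then $C_f$ by (a). If $C_f$ is of tip type and $\theta_p+b_f<2\pi-\psi_e$, prune $C_f$ by (b), then $C_e$, which sees $\theta_p+b_f$. In the remaining case $C_f$ is of tip type with $\theta_p+t_f<2\pi-\psi_e\le\theta_p+b_f$. Then $C_f$ is lossy, so $2\pi-\psi_e\le\theta_p+\psi_f-\omega_r$, and \eqref{eq:three} gives $\omega_r<\frac12(\omega_q+\omega_r)$, that is $\omega_q>\omega_r$. Prune $C_e$ first, which leaves $\delta(e)=b_e$. If $b_e<t_e$, then $C_f$ can be pruned by (b). Otherwise it sees $\theta_p+b_e\le\theta_p+\psi_e-\omega_q<2\pi-\psi_f$ by \eqref{eq:order}, and $b_f<\psi_f$. In all these cases $T$ is cleared.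

If \eqref{eq:free} fails, we say that $T$ is \emph{blocked}. Then $\theta_p+t_f\ge2\pi-\psi_e$, and $\theta_p+b_f\ge2\pi-\psi_e$ if $C_f$ is of tip type. Prune $C_f$, which is allowed by (a) or (b); by (d),
\begin{equation}\label{eq:blocked}
2\pi-\psi_e-\theta_p\le\delta(f)<K_f .
\end{equation}
Keep $C_e$, which is single by Lemma~\ref{lem:light}. The new piece $\{T,T_e\}$ is good: for admissible $\Sigma$, Lemma~\ref{lem:two} applies, since $\varphi_e+\psi_e<2\pi$ by \eqref{eq:ord}, the digons $\delta(f)$, $\Sigma$ and the two digons of $T_e$ are below capacity, the angle sums at $p,y$ are those of $Q$, and those at $q,r$ are less than $2\pi$ by admissibility.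

\subsection*{One heavy child}
Let $C_f$ be heavy. It is single by Lemma~\ref{lem:heavy}, and we keep it. The piece $C_e$ is not heavy, by (e).

If $C_e$ is absent or regular, prune it if present, by (a) or (b), so that $\delta(e)<K_e$. The new piece $\{T,T_f\}$ is good by Lemma~\ref{lem:two}: $\varphi_f+\psi_f<2\pi$, all four digons are below capacity, and the angle sums are those of $Q$ or are controlled by admissibility.

If $C_e$ is light, keep it too. The new piece $C=C_e\cup\{T,T_f\}$, which has three triangles by Lemma~\ref{lem:light}, has $a_q(C)=\theta_q+b_e$ and $a_r(C)=\theta_r+b_f$. The cut at $e$ is only postponed: once everything beyond $g$ is a digon $\Sigma$, the heavy piece forces $\Sigma$ to be small, and $C_e$ can be shrunk towards $q$. Indeed, let $\Sigma$ be admissible. Since $b_f\ge K_f$, we have $\Sigma<2\pi-\theta_r-K_f=\varphi_f-\theta_r$, and $\varphi_e-\varphi_f=\theta_q-\theta_r$, so by \eqref{eq:ord}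
\[
\theta_q+\Sigma<\varphi_e<2\pi-\psi_e .
\]
Apply Lemma~\ref{lem:split} to $C$ with $\delta(g)=\Sigma$ at the edge $e$, shrinking $C_e$ towards $q$. Its first hypothesis, $\theta_q+\Sigma+t_e<2\pi$, holds as $t_e<\psi_e$. The piece $C_e$ receives $\theta_q+\Sigma$, which is admissible for it: it is less than $2\pi-\psi_e$, and $\theta_q+\Sigma+t_e$ and $\theta_q+\Sigma+b_e=\Sigma+a_q(C)$ are less than $2\pi$. So that part is realizable, $C_e$ being good. The part $\{T,T_f\}$ gets $\delta(e)=t_e<\psi_e<K_e$ and $\delta(g)=\Sigma<K(T,g)$, and is realizable by Lemma~\ref{lem:two}. Hence $C$ is good.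

\subsection*{End of the proof of Proposition~\ref{prop:block}}
Every triangle is cleared, is blocked, or has a heavy child, and in each case (I1)--(I3) are preserved. After the root is processed, $Q$ is a good piece with base $sr_0$ and digon angle $0$ there. The value $\Sigma=0$ is admissible, since capacities are positive and $Q$ is a pattern. So $Q$ is realizable, and by (I1) so is $P$. As noted in Section~\ref{sec:patterns}, this gives Proposition~\ref{prop:block} and hence Theorem~\ref{thm:main}, once Lemmas~\ref{lem:light} and~\ref{lem:heavy} are proved.

\section{Light and heavy pieces are single}\label{sec:single}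

If $C_e$ is not single, then $T_e=pqy$ was blocked or had a heavy child. The triangle $T_e$ has tip $y$, and its children lie across $yp$ and $yq$. For such a side $h$ we use the notation of Section~\ref{sec:prune} as it stood when $T_e$ was processed: $t_h$ is the angle of $C_h$ at $y$, $b_h$ its angle at the other end of $h$, $\psi_h=\varphi(T_h,h)$, and $K_h=K(T_e,h)$. If $h=yq$, then $b_e=\gamma+b_h$ when $C_h$ was kept and $b_e=\gamma+\delta(h)$ when it was pruned; if $h=yp$, the same holds for $t_e$ and $\beta$.

The idea in both proofs is to compare sizes. A blocked triangle, or one with a heavy child, has an angle that is too large for a light piece. On the other hand the outer angles leave it too little to be wide at both ends.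

\begin{proof}[Proof of Lemma~\ref{lem:light}]
By Lemma~\ref{lem:types}(c), $t_e,b_e<\psi_e<\pi$. Suppose $C_e$ is not single.

Let $T_e$ have a heavy child. It was kept. If it lies across $h=yp$, then $t_e\ge\beta+K_h=\beta+2\pi-\varphi(T_e,yp)=\pi+\psi_e$ by \eqref{eq:phisum} at $p$. If it lies across $h=yq$, then $b_e\ge\gamma+K_h=\pi+\psi_e$ by \eqref{eq:phisum} at $q$. Both contradict $t_e,b_e<\psi_e$.

So $T_e$ was blocked, with a light child $C_h$ kept. By \eqref{eq:blocked} and $\psi_h<\pi$, the digon on the other side at $y$ is at least $2\pi-\psi_h-\eta>\pi-\eta$.

\emph{Let $h=yq$.} Then $\beta+\pi-\eta<t_e\le\psi_e-\omega_p$. Doubling and inserting $2\psi_e=\pi+\beta+\gamma-\eta$ gives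
\begin{equation}\label{eq:A1}
\gamma+\eta>\pi+\beta+2\omega_p .
\end{equation}
By Lemma~\ref{lem:types}(c) for $C_h$, $\omega_y+\omega_q<\pi$ or $\omega_y<\frac\pi2$. The first gives $\eta+\gamma<\pi$, contradicting \eqref{eq:A1}. So $\eta<\frac\pi2$ and $\gamma>\frac\pi2$, and Lemma~\ref{lem:facts}(a) gives $\gamma=\omega_q=\frac{2\pi}3$. Since $b_e\ge\gamma$, the alternative $b_e\le\psi_e-\omega_q$ in \eqref{eq:notbase} would give $\psi_e\ge\frac{4\pi}3$. Hence $\frac{2\pi}3\le b_e<t_e\le\psi_e-\omega_p=\frac12(\frac{5\pi}3+\beta-\eta)-\omega_p$, that is, $\eta<\frac\pi3+\beta-2\omega_p$. But \eqref{eq:A1} gives $\eta>\frac\pi3+\beta+2\omega_p$.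

\emph{Let $h=yp$.} Then $\gamma+\pi-\eta<b_e<\psi_e$, which gives $\beta+\eta>\pi+\gamma$. By Lemma~\ref{lem:types}(c) for $C_h$, $\omega_y+\omega_p<\pi$ or $\omega_y<\frac\pi2$. The first gives $\eta+\beta<\pi$, a contradiction. So $\eta<\frac\pi2$, $\beta>\frac\pi2$ and $\beta=\omega_p=\frac{2\pi}3$ by Lemma~\ref{lem:facts}(a). Then $\beta\le t_e\le\psi_e-\omega_p$ gives $\psi_e\ge\frac{4\pi}3$, a contradiction.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:heavy}]
Let $t_e,b_e\ge K_e=2\pi-\varphi_e$, and let $\Sigma_p=\theta_p+t_f$ and $\Sigma_q$ be the angles before any pruning at $T$. By \eqref{eq:inv},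
\begin{equation}\label{eq:B0}
\omega_x+\theta_x\le\omega_x+\Sigma_x\le\varphi_e\qquad(x=p,q).
\end{equation}
Moreover, if the side of $T$ at $x$ other than $e$ is inner, the triangle across it belongs to $Q$ and its corner at $x$ is counted in $\Sigma_x$: for $x=q$ it is the parent of $T$, which is unprocessed, and for $x=p$ it is the top $T_f$ of $C_f$. These facts, the inequality $\psi_e<K_e$ and the rules by which $T_e$ was processed are symmetric in $p$ and $q$, and we use nothing else.

Since $2\varphi_e=\pi+\theta_p+\theta_q-\theta_r$, adding the two inequalities \eqref{eq:B0}, or doubling one of them, gives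
\begin{equation}\label{eq:B1}
\omega_p+\omega_q\le\pi-\theta_r<\pi,
\end{equation}
\begin{equation}\label{eq:B2}
2\omega_q+\theta_q<\pi+\theta_p,\qquad 2\omega_p+\theta_p<\pi+\theta_q .
\end{equation}
From \eqref{eq:B1}, $\theta_p+\theta_q\le\pi-\theta_r$, so $\varphi_e\le\pi-\theta_r$ and $K_e>\pi$. Suppose $C_e$ is not single. Let $h=yq$, and let $W=T_h=yqw$ if this child exists.

\emph{Case 1: $T_e$ has a heavy child}, by symmetry across $yp$. Its angle at $y$ was at least $2\pi-\varphi(T_e,yp)$, so the first inequality of \eqref{eq:inv} for $T_e$ gives
\begin{equation}\label{eq:B3}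
t_h+\omega_y\le\varphi(T_e,yp)-\eta=\tfrac12(\pi+\beta-\gamma-\eta)=\psi_e-\gamma .
\end{equation}
Write $b_e=\gamma+L$, where $L=0=t_h$ if $C_h$ is absent, $L=t_h$ after base pruning, and $L=b_h$ after tip pruning or if $C_h$ was kept. If $L\le t_h$, then $b_e\le\psi_e-\omega_y<K_e$, a contradiction. So $L=b_h>t_h$, and $C_h$ was of tip type or light; \eqref{eq:notbase} gives $b_h\le\psi_h-\omega_q$. Then $\pi<K_e\le b_e\le\gamma+\psi_h-\omega_q\le\psi_h$. On the other hand, $2\theta(W,q)\le b_h+\omega_q\le\psi_h$, and $2\theta(W,y)\le t_h+\omega_y<\frac12(\pi+\beta)\le\frac{5\pi}6$ by \eqref{eq:B3}, so $\theta(W,y)<\frac\pi2$. Hence $\psi_h<\frac12(\pi+\frac\pi2+\frac12\psi_h)$, that is, $\psi_h<\pi$, a contradiction.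

\emph{Case 2: $T_e$ was blocked}, the light child being kept, by symmetry across $h=yq$. Then $b_e=\gamma+b_h$ and $\psi_h<\pi$. If $b_h\le\psi_h-\omega_q$, then $b_e\le\psi_h<\pi<K_e$, a contradiction. So $b_h<t_h\le\psi_h-\omega_y$, and $2\pi-\varphi_e\le b_e<\gamma+\psi_h-\omega_y$. Doubling and inserting $\varphi_e$ and $\psi_h$ gives
\[
\theta_p+\theta_q+2\gamma+\theta(W,q)>2\pi+\theta_r+\theta(W,w)+2\omega_y-\theta(W,y),
\]
and since $\theta(W,y)\le\omega_y$,
\begin{equation}\label{eq:B4}
\theta_p+D>2\pi,\qquad D=\theta_q+2\gamma+\theta(W,q)\le4\Theta_q .
\end{equation}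
No general inequality rules this out; the discrete values of the angles do. By \eqref{eq:B1}, $\theta_p\le\omega_p<\pi-\omega_q$, so $4\Theta_q>\pi+\omega_q=\pi+j_q\Theta_q$. Thus $j_q\le3$, and for $j_q\in\{2,3\}$ we get $\omega_q=j_q\Theta_q\ge(4-j_q)\Theta_q>\pi$, contradicting \eqref{eq:B1}. So $j_q=1$ and $\frac\pi3<\Theta_q=\omega_q<\pi$, that is, $d_q\in\{3,4,5\}$.
\begin{itemize}
\item $d_q=3$. Then $\theta_p\le\omega_p<\frac\pi3$ by \eqref{eq:B1}, while \eqref{eq:B2} gives $\theta_p>\frac\pi3+\theta_q$.
\item $d_q=5$. Then $D\le\frac{8\pi}5$, so $\theta_p>\frac{2\pi}5$, and $\theta_p\le\omega_p<\frac{3\pi}5$. As $\theta_p=2\pi/(d_pk)$, this forces $d_pk=4$ and $\theta_p=\frac\pi2$. Hence $\omega_p\ge\frac\pi2$, and \eqref{eq:B2} gives $\frac{3\pi}2<\pi+\theta_q\le\frac{7\pi}5$, which is false.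
\item $d_q=4$. Then $\omega_q=\frac\pi2$, so $\Theta_p\le\omega_p<\frac\pi2$, $d_p\ge5$, $\theta_p\le\frac{2\pi}5$ and $D>\frac{8\pi}5$. The corners at $q$ take values in $\{\frac\pi2,\frac\pi4,\frac\pi6\}$; this is where the zigzag bound $k\le3$ enters. By \eqref{eq:B2}, $\theta_q<\theta_p\le\frac{2\pi}5$, so $\theta_q\in\{\frac\pi4,\frac\pi6\}$. If $\gamma\le\frac\pi4$, then $D\le\frac\pi4+\frac\pi2+\frac\pi2<\frac{8\pi}5$. So $\gamma=\frac\pi2$ is a whole gap, while $\theta_q$ is a part of a split gap. The equal parts of that gap are consecutive at $q$, and the neighbor $T_e$ of $T$ across $e$ belongs to another gap. So the other side of $T$ at $q$ is inner and the triangle across it has the corner $\theta_q$ at $q$. Hence $\Sigma_q\ge2\theta_q$, and \eqref{eq:B0} gives $\frac\pi2+2\theta_q\le\varphi_e<\frac12(\pi+\theta_p+\theta_q)$. This means $3\theta_q<\theta_p\le\frac{2\pi}5$, whereas $3\theta_q\ge\frac\pi2$.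
\end{itemize}
Each case is contradictory, so $C_e$ is single.
\end{proof}

\begin{thebibliography}{1}

\bibitem{dagstuhl}
\emph{Drawing Graphs and Maps with Curves},
\texttt{https://drops.dagstuhl.de/\allowbreak storage/\allowbreak 04dagstuhl-reports/\allowbreak volume03/\allowbreak issue04/\allowbreak 13151/\allowbreak DagRep.3.4.34/\allowbreak DagRep.3.4.34.pdf}

\end{thebibliography}
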